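\title{Linearizing Lipschitz factorizations of finite dimensional operators}

\begin{abstract}
Let $T:X\to Y$ be a linear operator between finite dimensional real normed spaces and let $Z$ be a separable Banach space. We show that if $T=F_2\circ F_1$ with Lipschitz maps $F_1:X\to Z$ and $F_2:Z\to Y$, then for every $\lambda>1$ there are linear maps $T_1:X\to Z$ and $T_2:Z\to Y$ with $T_2T_1=T$ and $\|T_1\|\,\|T_2\|\le\lambda\operatorname{Lip}(F_1)\operatorname{Lip}(F_2)$. One can take $\lambda=1$ if $Z$ has the Radon--Nikodym property, or if $Z$ is replaced by $Z^{**}$. The proof works at a single point of $X$: it differentiates $F_1$ at one very fine scale and averages smoothed derivatives of $F_2$ over many coarser scales.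
\end{abstract}

\section{The problem and the result}\label{sec:intro}

All normed spaces are real and ``linear'' means real-linear. For a map $F$ between normed spaces,
\[
\operatorname{Lip}(F)=\sup_{x\ne y}\frac{\|F(x)-F(y)\|}{\|x-y\|},
\]
and $\mathcal L(U,V)$ is the space of bounded linear maps $U\to V$ with the operator norm. For a linear map, $\operatorname{Lip}$ is the operator norm.

Let $T:X\to Y$ be linear and let $Z$ be a Banach space. Let $\gamma_Z(T)$ be the infimum of $\|T_1\|\,\|T_2\|$ over all factorizations $T=T_2T_1$ with $T_1\in\mathcal L(X,Z)$, $T_2\in\mathcal L(Z,Y)$, and let $\gamma_Z^{\mathrm{Lip}}(T)$ be the infimum of $\operatorname{Lip}(F_1)\operatorname{Lip}(F_2)$ over all factorizations $T=F_2\circ F_1$ with Lipschitz maps $F_1:X\to Z$, $F_2:Z\to Y$; the infimum of the empty set is $\infty$. Then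
\[
\|T\|\le\gamma_Z^{\mathrm{Lip}}(T)\le\gamma_Z(T).
\]
The case $T=\mathrm{id}_X$ shows what these numbers measure. If $T_2T_1=\mathrm{id}_X$, then $T_1$ is an isomorphism onto its range whose inverse is a restriction of $T_2$, and $T_1T_2$ is a projection of $Z$ onto that range. So $\gamma_Z(\mathrm{id}_X)$ measures how well $X$ sits in $Z$ as a complemented subspace. In the same way, if $F_2\circ F_1=\mathrm{id}_X$, then $F_1$ is a bi-Lipschitz embedding and $F_1\circ F_2$ is a Lipschitz retraction of $Z$ onto $F_1(X)$. To compare $\gamma_Z$ with $\gamma_Z^{\mathrm{Lip}}$ is to ask whether the metric structure of $Z$ offers cheaper routes from $X$ to $Y$ than its linear structure.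

We use the Radon--Nikodym property (RNP) through its standard characterization: a Banach space $W$ has the RNP if and only if every Lipschitz map $\mathbb R\to W$ is differentiable almost everywhere. Let $L_\infty(Z)$ and $L_1(Z)$ be the spaces of $Z$-valued measurable functions on $[0,1]$ under the essential supremum norm and the $L_1$ norm, and let $i_{\infty,1}:L_\infty(Z)\to L_1(Z)$ be the formal identity. The starting point is the following known result.

\begin{theorem}[{\cite[Theorem 2]{NLF}}]\label{thm:known}
Let $X$ be a finite dimensional normed space, $Y$ a Banach space with the RNP, $Z$ a separable Banach space, $T:X\to Y$ linear, and $F_1:X\to Z$, $F_2:Z\to Y$ Lipschitz maps with $F_2\circ F_1=T$. Then for every $\lambda>1$ there are linear maps $T_1:X\to L_\infty(Z)$ and $T_2:L_1(Z)\to Y$ with $T_2\circ i_{\infty,1}\circ T_1=T$ and $\|T_1\|\,\|T_2\|\le\lambda\operatorname{Lip}(F_1)\operatorname{Lip}(F_2)$.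
\end{theorem}

One would prefer to factor through $Z$ itself. The following question is posed in \cite{NLF}.

\medskip
\noindent\textbf{Problem.} \emph{Is there a numerical constant $C<\infty$ such that, whenever $X,Y$ are finite dimensional normed spaces, $Z$ is a separable Banach space, $T:X\to Y$ is linear and $F_1:X\to Z$, $F_2:Z\to Y$ are Lipschitz maps with $F_2\circ F_1=T$, there are linear maps $T_1:X\to Z$, $T_2:Z\to Y$ with $T_2T_1=T$ and $\|T_1\|\,\|T_2\|\le C\operatorname{Lip}(F_1)\operatorname{Lip}(F_2)$?}
\medskip

The answer is yes, and every $C>1$ works.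

\begin{theorem}\label{thm:main}
Let $X,Y$ be finite dimensional normed spaces, $Z$ a separable Banach space, $T:X\to Y$ linear, and $F_1:X\to Z$, $F_2:Z\to Y$ Lipschitz maps with $F_2\circ F_1=T$. Put $L_1=\operatorname{Lip}(F_1)$ and $L_2=\operatorname{Lip}(F_2)$.
\begin{enumerate}
\item[(a)] For every $\lambda>1$ there are linear maps $T_1:X\to Z$, $T_2:Z\to Y$ with $T_2T_1=T$ and $\|T_1\|\,\|T_2\|\le\lambda L_1L_2$.
\item[(b)] If $Z$ has the RNP, then (a) holds with $\lambda=1$.
\item[(c)] There are linear maps $D:X\to Z^{**}$, $\Phi:Z^{**}\to Y$ with $\Phi D=T$, $\|D\|\le L_1$ and $\|\Phi\|\le L_2$.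
\end{enumerate}
\end{theorem}

Part (a) gives $\gamma_Z(T)\le\gamma_Z^{\mathrm{Lip}}(T)$, hence $\gamma_Z(T)=\gamma_Z^{\mathrm{Lip}}(T)$ for finite dimensional $X,Y$ and separable $Z$. No $C<1$ works: for $X=Y=Z=\mathbb R$ and $T=F_1=F_2=\mathrm{id}$, every linear factorization has $\|T_1\|\,\|T_2\|\ge\|T\|=1$. We do not decide whether $\lambda=1$ is always possible in (a) when $Z$ fails the RNP.

If one of $X,Y,Z$ is $\{0\}$, or if $L_1L_2=0$, then $F_1$ or $F_2$ is constant, so $T$ is constant, so $T=0$, and zero maps prove all three parts. \emph{From now on these cases are excluded, and $X,Y,Z,T,F_1,F_2,L_1,L_2$ are as in Theorem~\ref{thm:main}.}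

\section{Differentiation and what obstructs it}\label{sec:idea}

\subsection{The chain rule}
For a map $G$ between normed spaces write $\partial_hG(z)=\lim_{t\to0}t^{-1}(G(z+th)-G(z))$ when the limit exists; then $\|\partial_hG(z)\|\le\operatorname{Lip}(G)\|h\|$. A Lipschitz map $G$ is \emph{G\^ateaux differentiable} at $z$ if $\partial_hG(z)$ exists for all $h$ and is linear in $h$. The operator $DG(z):h\mapsto\partial_hG(z)$ then has norm at most $\operatorname{Lip}(G)$.

\begin{lemma}\label{lem:chain}
Let $f:X\to Z$ and $G:Z\to Y$ be Lipschitz, and G\^ateaux differentiable at $v$ and at $f(v)$ respectively. Then $\partial_x(G\circ f)(v)=DG(f(v))\,Df(v)x$ for all $x\in X$.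
\end{lemma}

\begin{proof}
Put $A=Df(v)$, $B=DG(f(v))$. Since $f(v+tx)=f(v)+tAx+o(t)$ and $G$ is Lipschitz, $G(f(v+tx))=G(f(v)+tAx)+o(t)=G(f(v))+tBAx+o(t)$.
\end{proof}

If some $u\in X$ has $F_1$ differentiable at $u$ and $F_2$ differentiable at $F_1(u)$, then $T=DF_2(F_1(u))\,DF_1(u)$ is a linear factorization with constant $1$. Operators of rank one need no differentiability at all: if $Tx=x^*(x)y$, pick $z_0\in Z$ and $z_0^*\in Z^*$ of norm one with $z_0^*(z_0)=1$, and put $T_1x=x^*(x)z_0$, $T_2z=z_0^*(z)y$; then $\|T_1\|\,\|T_2\|=\|T\|\le L_1L_2$. Both cases suggest a positive answer. But a point $u$ as above need not exist: Examples~\ref{ex:osc} and~\ref{ex:L1} below show that $F_2$ can fail to be differentiable at every point of $F_1(X)$, and that $F_1$ can fail to be differentiable at every point of $X$.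

\subsection{Averages of products}
The natural remedy is to replace $F_1,F_2$ by differentiable maps $f_k,G_k$ with the same Lipschitz bounds, within $O(1/k)$ of $F_1,F_2$. Put $A_k(w)=Df_k(w)$ and $B_k(w)=DG_k(f_k(w))$. The maps $g_k=G_k\circ f_k$ converge uniformly to $T$, and $Dg_k=B_kA_k$. Uniform convergence controls derivatives only weakly: integration by parts gives
\begin{equation}\label{eq:average}
\int\psi(w)\,B_k(w)A_k(w)\,dw\longrightarrow T
\end{equation}
for test functions $\psi$ with $\int\psi=1$. The left side sends $x$ first to the bounded function $w\mapsto A_k(w)x$ and then integrates it against $\psi B_k$, which is the shape of the factorization in Theorem~\ref{thm:known}. It is an average of products, and an average of products $BA$ through $Z$ need not be such a product. For $Z=\mathbb R$ and $X=Y=\mathbb R^2$ the maps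
\[
T_1(x_1,x_2)=x_1\mathbf 1_{[0,1/2]}+x_2\mathbf 1_{(1/2,1]},\qquad T_2h=\Big(\int_0^{1/2}h,\int_{1/2}^1h\Big)
\]
satisfy $T_2\,i_{\infty,1}T_1=\frac12\mathrm{id}$, an operator of rank two, which does not factor linearly through $\mathbb R$. So the conclusion of Theorem~\ref{thm:known} does not by itself give a factorization through $Z$, and this is the reason to doubt a positive answer.

What survives is convexity in one factor: for \emph{fixed} $A$ the set $\{BA:\|B\|\le L_2\}$ is convex. We therefore look for an average in which $A$ does not move.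

\subsection{The idea in an example}

\begin{example}\label{ex:osc}
Let $X=\mathbb R$, let $Z=\mathbb R^2$ and $Y=\mathbb C$ be Euclidean planes, and let $Tx=x$. An operator $X\to Y$ is identified with its value at $1$, so $T=1$. (The rank is one, so the theorem is not in doubt here; the example displays the mechanism.) Fix a $C^1$ function $\chi:\mathbb R\to[0,1]$ supported in $[\frac34,\frac54]$ with $\chi(1)=1$, hence $\chi'(1)=0$. Let
\[
F_1(x)=Ax=(x,0),\qquad F_2(a,b)=a+\sum_{k\ge1}2^{-k}\chi(2^kb)\,e^{i2^ka}.
\]
The intervals $2^{-k}[\frac34,\frac54]$ are disjoint, so at most one term is nonzero at each point. For $b\ne0$ the map $F_2$ is $C^1$, with partial derivatives in $a$ and $b$ bounded by $2$ and $\max|\chi'|$, and $|F_2(a,b)-a|\le\frac43|b|$ gives continuity on the axis $b=0$. So $F_2$ is Lipschitz on both closed half-planes, hence on $Z$, and $F_2\circ F_1=T$. At no point $(a,0)$ is $F_2$ differentiable in the direction $(0,1)$: the quotient $b^{-1}(F_2(a,b)-a)$ has modulus $1$ for $b=2^{-k}$ and vanishes for $b=\frac23\,2^{-k}$.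

Here a shift does the work of smoothing: take $G_k(z)=F_2(z+(0,2^{-k}))$, so that
\[
B_k(u)=DF_2(u,2^{-k}):(\alpha,\beta)\mapsto\alpha\,(1+ie^{i2^ku}),\qquad \|B_k(u)\|\le L_2 .
\]
The products are $\xi_k(u)=B_k(u)A=1+ie^{i2^ku}$, and $|\xi_k(u)-T|=1$ for \emph{every} $u$ and $k$. No choice of a point and a scale gives an approximate factorization. Now fix $u$ and average over scales: $S_m(u)=\frac1m\sum_{k\le m}B_k(u)$ has norm at most $L_2$, and by orthogonality
\[
\int_0^{2\pi}|S_m(u)A-T|^2\,du=\frac1{m^2}\int_0^{2\pi}\Big|\sum_{k\le m}e^{i2^ku}\Big|^2du=\frac{2\pi}m .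
\]
These integrals are summable along $m=j^2$, so $S_{j^2}(u)A\to T$ for almost every $u$. For such $u$, a limit $S$ of a subsequence of the bounded sequence $(S_{j^2}(u))$ satisfies $SA=T$, $\|S\|\le L_2$. The point $u$ must be chosen: at $u=0$ we have $\xi_k(0)=1+i$ for all $k$.
\end{example}

In this example $F_1$ is linear, so one could also average over $u$. In general the derivative of $F_1$ depends on $u$, and only the average over $k$ at fixed $u$ can keep $A$ fixed. The second example shows that there may be no derivative to keep fixed.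

\begin{example}\label{ex:L1}
Let $X=Y=\mathbb R$, $Z=L_1(\mathbb R)$, $F_1(t)=\mathbf 1_{[0,t]}$ for $t\ge0$, $F_1(t)=-\mathbf 1_{[t,0]}$ for $t<0$, and $F_2(z)=\int z$. Then $F_1(t)-F_1(t')=\mathbf 1_{[t',t]}$ for $t'<t$, so $F_1$ is isometric, and $F_2\circ F_1=\mathrm{id}$. The quotients $q_h=h^{-1}\mathbf 1_{[t,t+h]}$ satisfy $\|q_h-q_{h/2}\|=1$, so $F_1$ is nowhere differentiable (and $L_1(\mathbb R)$ fails the RNP). For a functional $B\in Z^*$ given by $\beta\in L_\infty(\mathbb R)$, however, $BF_1(t)=\int_0^t\beta$ has derivative $\beta$ almost everywhere, outside a null set that depends on $B$.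
\end{example}

The proof combines the two lessons. Section~\ref{sec:smooth} constructs $f_k$ and $G_k$. Section~\ref{sec:scales} replaces $B_k(u)A_k(u)$ by a product whose right factor $A_i(u)$, with $i$ much larger than $k$, does not depend on $k$; it shows that these products still tend to $T$ weakly, and lets Mazur's lemma play the part of orthogonality. This gives products $b_ma_m\to T$ with the correct norms, and Section~\ref{sec:exact} makes them exact.

\section{Facts from analysis}\label{sec:facts}

Identify $X$ with $\mathbb R^n$ through a basis and use Lebesgue measure. Integrals of functions with values in a Banach space $W$ are Bochner integrals. They satisfy $\|\int g\|\le\int\|g\|$, commute with bounded linear maps, and obey the dominated convergence and Fubini theorems. A function into a separable space that is an a.e.\ limit of continuous functions is strongly measurable. A map from $\mathbb R^M$ to $W$ with continuous partial derivatives is $C^1$.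

Fix $\varphi\in C_c^\infty(X)$ with $\varphi\ge0$ and $\int\varphi=1$, supported in the unit ball of $X$. Put $r_k=1/k$, $\varphi_k(x)=r_k^{-n}\varphi(x/r_k)$ and $(\varphi_k*g)(v)=\int\varphi_k(y)g(v-y)\,dy$.

\begin{enumerate}
\item[(F1)] \emph{Rademacher's theorem.} A Lipschitz map between finite dimensional normed spaces is differentiable a.e., and its derivative is bounded and measurable.
\item[(F2)] \emph{Lebesgue points.} If $g:X\to W$ is bounded and strongly measurable, then a.e.\ $u$ satisfies $r^{-n}\int_{\|y\|\le r}\|g(u-y)-g(u)\|\,dy\to0$ as $r\to0$. At such $u$ we have $(\varphi_i*g)(u)\to g(u)$, because $\|(\varphi_i*g)(u)-g(u)\|\le\|\varphi\|_\infty\,r_i^{-n}\int_{\|y\|\le r_i}\|g(u-y)-g(u)\|\,dy$.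
\item[(F3)] \emph{Differentiation under the integral.} If $g:X\to W$ is Lipschitz and $\partial_xg$ exists a.e., then $\partial_x(\varphi_i*g)=\varphi_i*\partial_xg$ everywhere: the difference quotients of $g$ are bounded by $\operatorname{Lip}(g)\|x\|$, so dominated convergence applies. The same holds if $g$ is $C^1$.
\item[(F4)] \emph{Mazur's lemma.} If $\xi_k\to\xi$ weakly in a normed space, then some sequence of finite convex combinations of the $\xi_k$ converges to $\xi$ in norm.
\end{enumerate}

\section{Smoothing the two maps}\label{sec:smooth}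

\subsection{The map $F_1$}
Let
\[
f_k(v)=(\varphi_k*F_1)(v)=\int\varphi_k(y)F_1(v-y)\,dy=\int\varphi_k(v-u)F_1(u)\,du .
\]
The last integral shows that $\partial_xf_k(v)=\int(\partial_x\varphi_k)(v-u)F_1(u)\,du$ exists and is continuous in $v$, so $f_k:X\to Z$ is $C^1$. The first shows that $f_k$ is $L_1$-Lipschitz and that $\|f_k(v)-F_1(v)\|\le\int\varphi_k(y)L_1\|y\|\,dy\le L_1r_k$. Put
\[
A_k(v)=Df_k(v)\in\mathcal L(X,Z).
\]
Then $\|A_k(v)\|\le L_1$, and $v\mapsto A_k(v)$ is norm continuous.

\subsection{The map $F_2$}
When $Z$ is infinite dimensional there is no Lebesgue measure to convolve with. We average instead over a compact cube whose edges span a dense subspace. Averaging along one edge gives a derivative in that direction, and the Lipschitz condition carries differentiability from a dense set of directions to all directions.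

Let $(z_j)$ be a dense sequence of nonzero vectors in $Z$ and $e_j=2^{-j}z_j/\|z_j\|$. Then $\sum_j\|e_j\|\le1$, and $E=\operatorname{span}\{e_j\}$ is dense in $Z$. Let $P$ be the product of the uniform probability measures on the compact space $[-1,1]^{\mathbb N}$, and put
\[
G_k(z)=\int F_2\Big(z+r_k\sum_j\theta_je_j\Big)\,dP(\theta).
\]
The series converges uniformly in $\theta$, so the integrand is continuous in $\theta$. The map $G_k$ is $L_2$-Lipschitz, and $\|G_k(z)-F_2(z)\|\le L_2r_k$ because $\|\sum_j\theta_je_j\|\le1$.

\begin{lemma}\label{lem:gateaux}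
The map $G_k$ is G\^ateaux differentiable at every $z\in Z$, $\|DG_k(z)\|\le L_2$, and $z\mapsto DG_k(z)h$ is continuous for each $h\in Z$.
\end{lemma}

\begin{proof}
Write $s=r_k$. Fix $j$, let $w'=\sum_{l\ne j}\theta_le_l$, and let $P'$ be the law of $(\theta_l)_{l\ne j}$. Integrating first over $\theta_j$ and substituting $\tau=a+s\theta_j$ gives
\[
G_k(z+ae_j)=\int\frac1{2s}\int_{a-s}^{a+s}F_2(z+sw'+\tau e_j)\,d\tau\,dP' .
\]
The inner expression is $C^1$ in $a$ by the fundamental theorem of calculus, and it is $L_2\|e_j\|$-Lipschitz in $a$, being an average of the maps $a\mapsto F_2(z+sw'+s\theta_je_j+ae_j)$. By dominated convergence,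
\[
\partial_{e_j}G_k(z)=\frac1{2s}\int\big[F_2(z+sw'+se_j)-F_2(z+sw'-se_j)\big]\,dP' ,
\]
which is $(L_2/s)$-Lipschitz in $z$. Thus $(t_1,\dots,t_M)\mapsto G_k(z+\sum_{l\le M}t_le_l)$ has continuous partial derivatives and is $C^1$. So for $h=\sum_{l\le M}h_le_l\in E$ the derivative $\partial_hG_k(z)$ exists and equals $\sum_lh_l\,\partial_{e_l}G_k(z)$; it is linear in $h\in E$ and continuous in $z$.

Let $h\in Z$ and $h'\in E$. The difference quotients of $G_k$ at $z$ in the directions $h$ and $h'$ differ by at most $L_2\|h-h'\|$, for all $z$ and $t$. Hence the oscillation of the quotients for $h$ as $t\to0$ is at most $2L_2\|h-h'\|$, which is arbitrarily small; so $\partial_hG_k(z)$ exists and $\|\partial_hG_k(z)-\partial_{h'}G_k(z)\|\le L_2\|h-h'\|$ for all $z$. The map $h\mapsto\partial_hG_k(z)$ is $L_2$-Lipschitz and linear on the dense subspace $E$, hence linear of norm at most $L_2$. The map $z\mapsto\partial_hG_k(z)$ is a uniform limit of continuous maps $z\mapsto\partial_{h'}G_k(z)$.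
\end{proof}

\subsection{The composition}
Put $B_k(w)=DG_k(f_k(w))\in\mathcal L(Z,Y)$ and $g_k=G_k\circ f_k$. Then $\|B_k(w)\|\le L_2$, and $(w,z)\mapsto B_k(w)z$ is jointly continuous, being continuous in $w$ for fixed $z$ and $L_2$-Lipschitz in $z$. By Lemma~\ref{lem:chain},
\begin{equation}\label{eq:chain}
\partial_xg_k(w)=B_k(w)A_k(w)x ,
\end{equation}
which is continuous in $w$, so $g_k:X\to Y$ is $C^1$. Since $Tv=F_2(F_1(v))$,
\begin{equation}\label{eq:unif}
\|g_k(v)-Tv\|\le\|G_k(f_k(v))-F_2(f_k(v))\|+\|F_2(f_k(v))-F_2(F_1(v))\|\le(L_2+L_1L_2)\,r_k .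
\end{equation}

\section{One point, many scales}\label{sec:scales}

Mazur's lemma applied directly to \eqref{eq:average} would give combinations $\sum_kc_kB_k(u)A_k(u)$ close to $T$, in which the right factor still changes with $k$. To decouple the factors, note that $A_k$ is nearly $\varphi_k*A_i$ when $i$ is much larger than $k$. Inside the integral $\int\psi\,B_k\,(\varphi_k*A_i)$ the convolution can be moved from $A_i$ onto $B_k$. This leads to the operators
\[
\widetilde B_k(u)z=\int\varphi_k(w-u)\,B_k(w)z\,dw\qquad(u\in X,\ z\in Z).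
\]
We have $\widetilde B_k(u)\in\mathcal L(Z,Y)$ and $\|\widetilde B_k(u)\|\le L_2$. Moreover $u\mapsto\widetilde B_k(u)$ is \emph{norm} continuous, whereas for $B_k$ we know only continuity at each $z$:
\[
\|\widetilde B_k(u)-\widetilde B_k(u')\|\le L_2\int|\varphi_k(w-u)-\varphi_k(w-u')|\,dw\to0\qquad(u'\to u).
\]
Fix an open ball $Q\subset X$. We first let the fine scale $r_i$ tend to zero. The operators $A_i(u)$ need not converge, but their products with $\widetilde B_k(u)$ do.

\begin{lemma}\label{lem:fine}
For a.e.\ $u\in Q$ the limit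
\begin{equation}\label{eq:xi}
\xi_k(u)=\lim_{i\to\infty}\widetilde B_k(u)A_i(u)\in\mathcal L(X,Y)
\end{equation}
exists for all $k$. Each $\xi_k$ is measurable and $\|\xi_k(u)\|\le L_1L_2$.
\end{lemma}

\begin{proof}
Fix $B\in\mathcal L(Z,Y)$. The map $BF_1:X\to Y$ is Lipschitz between finite dimensional spaces, so (F1) applies to it. Since $Bf_i=\varphi_i*(BF_1)$, (F3) gives
\begin{equation}\label{eq:BA}
BA_i(u)=D(Bf_i)(u)=(\varphi_i*D(BF_1))(u),
\end{equation}
and by (F2) this converges as $i\to\infty$ for $u$ outside a null set $N_B$.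

We need the limit for $B=\widetilde B_k(u)$, which depends on $u$, so uncountably many null sets are involved. By norm continuity, $\mathcal K=\{\widetilde B_k(u):u\in\overline Q,\ k\ge1\}$ is a countable union of norm compact sets, so it has a countable norm dense subset $\mathcal K_0$. Let $u\notin\bigcup_{B\in\mathcal K_0}N_B$, a null set. For $B\in\mathcal K$ and $B'\in\mathcal K_0$ we have $\|BA_i(u)-B'A_i(u)\|\le L_1\|B-B'\|$ for all $i$, and $(B'A_i(u))_i$ converges. Hence $(BA_i(u))_i$ is Cauchy for every $B\in\mathcal K$, in particular for $B=\widetilde B_k(u)$ when $u\in Q$. Finally, $\xi_k$ is an a.e.\ limit of continuous functions bounded by $L_1L_2$.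
\end{proof}

\begin{remark}\label{rem:strong}
Continuity at each $z$ would not suffice in Lemma~\ref{lem:fine}. In Example~\ref{ex:L1}, formula \eqref{eq:BA} reads $BA_i(u)1=\int\beta(s)\varphi_i(u-s)\,ds$ for all $\beta\in L_\infty(\mathbb R)$, so $A_i(u)1=\varphi_i(u-\cdot)$. Let $b(y)=1$ if $1/(j+1)!<|y|\le1/j!$ for an even $j$, and $b(y)=0$ otherwise, and let $B(w)z=\int b(s-w)z(s)\,ds$. Then $w\mapsto B(w)z$ is continuous, because translation is continuous in $L_1(\mathbb R)$. But for $i=j!$ we get $B(w)A_i(w)1=\int b(y/j!)\varphi(y)\,dy$, and $b(y/j!)$ is $1$ or $0$ on $\frac1{j+1}<|y|\le1$ according to the parity of $j$. So $B(w)A_i(w)1$ has the cluster points $1$ and $0$ for every $w$.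
\end{remark}

Next we let the coarse scale tend to zero. Fix an inner product on the finite dimensional space $V=\mathcal L(X,Y)$, so that $H=L^2(Q;V)$ is a Hilbert space.

\begin{lemma}\label{lem:weak}
The functions $\xi_k$ converge weakly in $H$ to the constant function $T$.
\end{lemma}

\begin{proof}
The sequence $(\xi_k)$ is bounded in $H$, and the functions $\psi v$ with $\psi\in C_c^1(Q)$, $v\in V$ span a dense subspace of $H$. Since $\langle\xi,\psi v\rangle_H=\langle\int\psi\xi,v\rangle_V$ and $\dim V<\infty$, it suffices to show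
\[
\int\psi(u)\,\xi_k(u)x\,du\longrightarrow\Big(\int\psi\Big)Tx\qquad(\psi\in C_c^1(Q),\ x\in X).
\]

\emph{Moving the convolution.} The map $(w,u)\mapsto\psi(u)\varphi_k(w-u)B_k(w)A_i(u)x$ is continuous with compact support. Dominated convergence in \eqref{eq:xi} and Fubini's theorem give
\[
\int\psi\,\xi_kx\,du=\lim_{i}\int B_k(w)\,I_{k,i}(w)\,dw,\qquad I_{k,i}(w)=\int\psi(u)\varphi_k(w-u)A_i(u)x\,du .
\]
Where $\varphi_k(w-u)\ne0$ we have $\|w-u\|\le r_k$, so $|\psi(u)-\psi(w)|\le\operatorname{Lip}(\psi)r_k$ and
\[
\|I_{k,i}(w)-\psi(w)(\varphi_k*A_ix)(w)\|\le\operatorname{Lip}(\psi)\,r_k\,L_1\|x\| .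
\]
Both terms on the left vanish outside the compact set $K$ of points at distance at most $1$ from $\operatorname{supp}\psi$. With $c=L_1L_2\operatorname{Lip}(\psi)\|x\|\,|K|$, which depends on neither $i$ nor $k$,
\begin{equation}\label{eq:err}
\Big\|\int B_kI_{k,i}\,dw-\int\psi\,B_k\,(\varphi_k*A_ix)\,dw\Big\|\le c\,r_k .
\end{equation}

\emph{Removing the fine scale.} By Fubini's theorem $\varphi_k*f_i=\varphi_k*\varphi_i*F_1=\varphi_i*f_k$. Applying $\partial_x$ and (F3) to both sides gives $\varphi_k*A_ix=\varphi_i*A_kx$. Since $w\mapsto A_k(w)x$ is uniformly continuous on compact sets,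
\[
\|(\varphi_i*A_kx)(w)-A_k(w)x\|\le\sup_{\|y\|\le r_i}\|A_k(w-y)x-A_k(w)x\|\to0\qquad(i\to\infty)
\]
uniformly in $w\in K$. Letting $i\to\infty$ in \eqref{eq:err} and using \eqref{eq:chain},
\[
\Big\|\int\psi\,\xi_kx\,du-\int\psi\,\partial_xg_k\,dw\Big\|\le c\,r_k .
\]

\emph{Integrating by parts.} For a $C^1$ map $g:X\to Y$ we have $\int\partial_x(\psi g)=0$. Applying this to $g=g_k-T$, with $\partial_xT=Tx$, and using \eqref{eq:unif},
\[
\Big\|\int\psi\,\partial_xg_k\,dw-\Big(\int\psi\Big)Tx\Big\|=\Big\|\int(g_k(w)-Tw)\,\partial_x\psi(w)\,dw\Big\|\le(L_2+L_1L_2)\,r_k\int|\partial_x\psi| .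
\]
Both bounds tend to $0$ as $k\to\infty$.
\end{proof}

All three parts of Theorem~\ref{thm:main} follow from the next statement.

\begin{proposition}\label{prop:key}
Let $N_0\subset X$ be a null set. There are $u\in X\setminus N_0$, operators $S_m\in\mathcal L(Z,Y)$ with $\|S_m\|\le L_2$, and operators $\Xi_m\in\mathcal L(X,Y)$ such that
\begin{equation}\label{eq:key}
\lim_{i\to\infty}S_mA_i(u)=\Xi_m\ \text{ for each }m,\qquad\lim_{m\to\infty}\Xi_m=T .
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:weak} and (F4) there are finite convex combinations $\eta_m=\sum_kc_k^m\xi_k$ with $\eta_m\to T$ in the norm of $H$. A norm convergent sequence in $L^2$ has an a.e.\ convergent subsequence, so we may assume that $\eta_m(u)\to T$ for a.e.\ $u\in Q$. Fix $u\in Q\setminus N_0$ at which this holds and at which \eqref{eq:xi} holds for all $k$. Put $S_m=\sum_kc_k^m\widetilde B_k(u)$ and $\Xi_m=\eta_m(u)$. Then $\|S_m\|\le L_2$ by convexity. The factor $A_i(u)$ in \eqref{eq:xi} does not depend on $k$ and the sums are finite, so $S_mA_i(u)=\sum_kc^m_k\widetilde B_k(u)A_i(u)\to\eta_m(u)$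 as $i\to\infty$.
\end{proof}

\section{From approximate to exact factorizations}\label{sec:exact}

Suppose $b_ma_m\to T$. If the $a_m$ are uniformly bounded below, they have uniformly bounded left inverses $\tau_m:Z\to X$, and $b_m+(T-b_ma_m)\tau_m$ is a small perturbation of $b_m$ whose product with $a_m$ is exactly $T$. In general $a_m$ may shrink to $0$ in some directions, at a rate unrelated to $\|T-b_ma_m\|$. The operator $T$ vanishes in those directions, so we can project them away at small cost.

\begin{lemma}\label{lem:exact}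
Let $a_m\in\mathcal L(X,Z)$ and $b_m\in\mathcal L(Z,Y)$ satisfy $\|a_m\|\le L_1$, $\|b_m\|\le L_2$ and $b_ma_m\to T$. Then for every $\delta>0$ there are $T_1\in\mathcal L(X,Z)$ and $T_2\in\mathcal L(Z,Y)$ with $T_2T_1=T$, $\|T_1\|\le L_1+\delta$ and $\|T_2\|\le L_2+\delta$.
\end{lemma}

\begin{proof}
The seminorms $x\mapsto\|a_mx\|$ are $L_1$-Lipschitz and bounded by $L_1$ on the compact unit ball of $X$. By the Arzel\`a--Ascoli theorem we may pass to a subsequence along which they converge uniformly on the unit ball. By homogeneity $p(x)=\lim_m\|a_mx\|$ exists for all $x\in X$, and $p$ is a continuous seminorm. Let $N=\{x:p(x)=0\}$, a linear subspace, let $M$ be a complement of $N$ in $X$, and let $\pi:X\to M$ be the projection with kernel $N$. Three facts follow.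
\begin{enumerate}
\item[(i)] $T=T\pi$. Indeed, for $x\in N$ we have $\|Tx\|=\lim_m\|b_ma_mx\|\le L_2\,p(x)=0$.
\item[(ii)] $\|a_m(I-\pi)\|\to0$. Indeed, $I-\pi$ maps into $N$, and $\|a_mx\|\to0$ uniformly on the unit ball of $N$.
\item[(iii)] There is $c>0$ with $\|a_mx\|\ge c\|x\|$ for all $x\in M$ and all large $m$. Indeed, if $M\ne\{0\}$, then $p$ has a positive minimum $2c$ on the unit sphere of $M$, where the convergence is uniform.
\end{enumerate}

Let $x_1,\dots,x_d$ be a basis of $M$ with coordinate functionals $x_l^*\in M^*$. By (iii), for large $m$ the functional $x_l^*\circ(a_m|_M)^{-1}$ on $a_m(M)$ has norm at most $\|x_l^*\|/c$. Extend it by the Hahn--Banach theorem to $\zeta_{l,m}\in Z^*$ with the same bound, and put $\tau_mz=\sum_l\zeta_{l,m}(z)x_l$ (and $\tau_m=0$ if $M=\{0\}$). Then $\tau_ma_mx=x$ for $x\in M$, that is, $\tau_ma_m\pi=\pi$, and $\|\tau_m\|\le c^{-1}\sum_l\|x_l^*\|\,\|x_l\|$, a bound independent of $m$.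

Put $R_m=T-b_ma_m\pi$. By (i), $R_m=(T-b_ma_m)\pi$, so $\|R_m\|\to0$ and $R_m\pi=R_m$. Let
\[
T_1=a_m\pi,\qquad T_2=b_m+R_m\tau_m .
\]
Then $T_2T_1=b_ma_m\pi+R_m\tau_ma_m\pi=b_ma_m\pi+R_m=T$. Also $\|T_1\|\le L_1+\|a_m(I-\pi)\|$ and $\|T_2\|\le L_2+\|R_m\|\,\|\tau_m\|$, and by (ii) and the bound on $\|\tau_m\|$ these are at most $L_1+\delta$ and $L_2+\delta$ for large $m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Take $u,S_m,\Xi_m$ from Proposition~\ref{prop:key} with $N_0=\emptyset$. For each $m$ choose $i(m)$ with $\|S_mA_{i(m)}(u)-\Xi_m\|\le1/m$, and put $a_m=A_{i(m)}(u)$, $b_m=S_m$. Then $\|a_m\|\le L_1$, $\|b_m\|\le L_2$ and $b_ma_m\to T$. Since $L_1L_2>0$ and $\lambda>1$, there is $\delta>0$ with $(L_1+\delta)(L_2+\delta)\le\lambda L_1L_2$. Apply Lemma~\ref{lem:exact}.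
\end{proof}

\begin{remark}\label{rem:delta}
Lemma~\ref{lem:exact} is false with $\delta=0$. Let $X=Y=\ell_1^2$, $T=\mathrm{id}$, $p_m=1+1/m$, and let $Z$ be the $\ell_2$-sum of the spaces $\ell_{p_m}^2$. Let $a_m$ be the formal identity onto the $m$th summand, and let $b_m$ be $2^{1/p_m-1}$ times the $m$th coordinate map into $\ell_1^2$. Both have norm $1$, and $b_ma_m=2^{1/p_m-1}\,\mathrm{id}\to T$. If $T_2T_1=\mathrm{id}$ with $\|T_1\|,\|T_2\|\le1$, then $T_1$ is isometric, and the images $z\neq z'$ of the two unit basis vectors have norm $1$ and $\|z+z'\|=2$. Equality in the triangle inequality of $\ell_2$ forces $\|z_m\|=\|z'_m\|$ and $\|z_m+z'_m\|=2\|z_m\|$ for all $m$, and strict convexity of $\ell^2_{p_m}$ gives $z_m=z_m'$, a contradiction. So the constant $1$ requires a limit of the operators $A_i(u)$ themselves.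
\end{remark}

\section{The constant one}\label{sec:one}

A limit of $(A_i(u))_i$ exists in norm when $Z$ has the RNP, and a weak$^*$ cluster point always exists in $Z^{**}$. We use the following about cluster points: every sequence in a compact space has one, a continuous map sends a cluster point of a sequence to a cluster point of the image sequence, and the only cluster point of a convergent sequence in $Y$ is its limit. For a normed space $W$, the linear maps $S:W\to Y$ with $\|S\|\le L_2$ form a compact set $\mathcal B(W)$ for pointwise convergence: they are a closed subset of $\prod_{w\in W}\{y\in Y:\|y\|\le L_2\|w\|\}$, which is compact by Tychonoff's theorem because $\dim Y<\infty$.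

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $x$ be a vector of the basis of $X$, and let $q_t(v)=t^{-1}(F_1(v+tx)-F_1(v))$ for $t\neq0$. Since $Z$ is complete and $q_t(v)$ is continuous in $t\ne0$, the derivative $\partial_xF_1(v)$ exists if and only if for every integer $j\ge1$ there is an integer $l\ge1$ with $\|q_t(v)-q_{t'}(v)\|\le1/j$ for all rational $t,t'$ with $0<|t|,|t'|<1/l$. Each inequality defines a closed set of $v$, so the set where $\partial_xF_1$ exists is Borel. By the RNP its complement meets every line parallel to $x$ in a null set, so by Fubini's theorem the complement is null. The function $\partial_xF_1$ is bounded by $L_1\|x\|$ and is the a.e.\ limit of the continuous functions $q_{1/l}$, hence strongly measurable. By (F3), $A_i(u)x=(\varphi_i*\partial_xF_1)(u)$, and by (F2) this converges in norm for $u$ outside a null set.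

Let $N_0$ be the union of these null sets over the basis, and take $u,S_m,\Xi_m$ from Proposition~\ref{prop:key}. The operators $A_i(u)$ converge on a basis of $X$, hence in norm, to some $D\in\mathcal L(X,Z)$ with $\|D\|\le L_1$. By \eqref{eq:key}, $S_mD=\Xi_m\to T$. Let $T_2$ be a cluster point of $(S_m)$ in $\mathcal B(Z)$. For each $x\in X$, $T_2Dx$ is a cluster point of $(S_mDx)_m$, so $T_2Dx=Tx$. Take $T_1=D$; then $\|T_1\|\,\|T_2\|\le L_1L_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Take $u,S_m,\Xi_m$ from Proposition~\ref{prop:key} with $N_0=\emptyset$, and regard $Z$ as a subspace of $Z^{**}$. The linear maps $X\to Z^{**}$ of norm at most $L_1$ form a closed subset of $\prod_{x\in X}\{\zeta\in Z^{**}:\|\zeta\|\le L_1\|x\|\}$, where each factor carries the weak$^*$ topology and is compact by the Banach--Alaoglu theorem. Let $D$ be a cluster point of $(A_i(u))_i$ in this compact set; then $\|D\|\le L_1$. The second adjoint $S_m^{**}:Z^{**}\to Y^{**}=Y$ extends $S_m$, has norm at most $L_2$, and is weak$^*$-to-weak$^*$ continuous;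 since $\dim Y<\infty$, it is weak$^*$-to-norm continuous. So $S_m^{**}Dx$ is a cluster point of $(S_mA_i(u)x)_i$, which converges to $\Xi_mx$. Hence $S_m^{**}D=\Xi_m\to T$. Let $\Phi$ be a cluster point of $(S_m^{**})$ in $\mathcal B(Z^{**})$. For each $x\in X$, $\Phi Dx$ is a cluster point of $(S_m^{**}Dx)_m$, so $\Phi Dx=Tx$, and $\|\Phi\|\le L_2$.
\end{proof}

\section{Where the hypotheses enter}\label{sec:hyp}

The finite dimension of $X$ supplies Lebesgue measure, hence the convolutions, the Lebesgue points and the space $L^2(Q;V)$; it also supplies the compact unit ball and the finite basis in Lemma~\ref{lem:exact}. The finite dimension of $Y$ is used for Rademacher's theorem in Lemma~\ref{lem:fine}, for the reduction of weak convergence to test functions in Lemma~\ref{lem:weak}, and for the compactness and continuity arguments in Section~\ref{sec:one}. Completeness of $Z$ makes the integrals $f_k$ meaningful. Separability of $Z$ is needed for the sequence $(e_j)$ with dense span, without which Lemma~\ref{lem:gateaux} would give derivatives only in the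 directions of $\overline E$. Separability of $Z^*$, and hence of $\mathcal L(Z,Y)$, is not assumed and fails in Example~\ref{ex:L1}; the norm continuity of $\widetilde B_k$ takes its place. Linearity of $T$ is what makes the weak limit in Lemma~\ref{lem:weak} the constant function $T$.

\begin{thebibliography}{1}
\bibitem{NLF} \emph{Non-linear factorization of linear operators}, \texttt{http://www.math.tamu.edu/\textasciitilde{}johnson/scriptL1JMay30.08.pdf}
\end{thebibliography}
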